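# Translation surfaces without parallel L-cuts

## 1. A strip whose boundary rises

**Definition (translation surface).** A *translation surface* is a compact surface $M$ with a finite set $\Sigma=M_{\rm sing}$ such that $M\setminus\Sigma$ carries an atlas of charts to open subsets of the $(x,y)$-plane whose transition functions are translations, the area is finite, and each point of $\Sigma$ is a conical singularity of cone angle $2k\pi$ with $k\in\{2,3,\dots\}$.

Since transition functions are translations, "up", "right", "vertical", "horizontal" make sense on $M$. A *prong* at a point is the germ of a straight segment leaving it. A regular point has one up-prong; a cone point of angle $2k\pi$ has exactly $k$ up-prongs, and $k$ right-prongs, and so on. The *displacement* $(X,Y)\in\mathbb R^2$ of a path is the integral of $(dx,dy)$ along it. It is additive, and the displacement of a loop depends only on its homology class. "ccw" means counterclockwise.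

**Definition (L-cut).** An *L-cut* is an oriented curve $K$ in $M$ that traces a finite vertical segment and then a finite horizontal segment; either may have length $0$, and the legs may go up or down, left or right. If $M$ has genus $g>1$, each end of $K$ must be a singular point, and the two ends may coincide. $K$ may cross itself and may pass through singular points. If $K$ has displacement $(X,Y)$, its legs have lengths $|Y|$ and $|X|$.

**Definition (parallel).** A pair of L-cuts $(K,K')$ is *parallel* if $K\neq K'$, they begin at the same point, they end at the same point, and the loop $K'K^{-1}$ is null-homologous in $M$.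

The paper "L-cut splitting of translation surfaces and non-embedding of pseudo-Anosovs (in genus two)" contains the following statement.

**L-cut Conjecture.** For any translation surface $M$ of genus $g>1$ there exists a pair of parallel L-cuts $(K,K')$.

Here is a family for which it is easy. Let $\zeta_1,\dots,\zeta_r\in(0,\infty)^2$, let $w=\sum_j\zeta_j=(X,Y)$, and let $\sigma$ be a permutation of $\{1,\dots,r\}$. Starting at $0$, lay the vectors $\zeta_{\sigma(1)},\dots,\zeta_{\sigma(r)}$ end to end, and repeat $w$-periodically in both directions. This *lower chain* is the graph of a strictly increasing function $f$ with $f(x+X)=f(x)+Y$. Starting at a point $\zeta_0$, lay $\zeta_1,\dots,\zeta_r$ end to end, again $w$-periodically; this *upper chain* is the graph of a function $F$. Assume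
$$F(x)-f(x)>Y\qquad\text{for all }x. \tag{1.1}$$
Let $\Omega=\{(x,y):f(x)\le y\le F(x)\}$. In the annulus $\Omega/\langle w\rangle$, glue the upper edge $\zeta_j$ to the lower edge $\zeta_j$ by a translation, for each $j$. Call the result $M$, and assume that every vertex has cone angle $2k\pi$ with $k\ge2$. Then $M$ is a translation surface, $\Sigma$ is the set of vertices, and $M$ has genus $>1$ because $\sum_{p\in\Sigma}(k_p-1)=2g-2$ is positive.

**Proposition 1.1.** Such a one-strip surface has a pair of parallel L-cuts.

*Proof.* *Each lower vertex carries an L-cut.* Let $V=(x_V,f(x_V))$ be a lower vertex and let $\hat K_V$ be the path $V\to V+(0,Y)\to V+w$. As $f$ is strictly increasing, the path lies above the lower chain and meets it only at $V$ and $V+w$. Its height is at most $f(x_V)+Y$. For $x\in[x_V,x_V+X]$ we have $f(x_V)+Y\le f(x)+Y<F(x)$ by (1.1), so it stays below the upper chain. Hence $\hat K_V$ projects to an L-cut $K_V$ in $M$. It is closed, because $V$ and $V+w$ are the same point of $M$.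

*All $K_V$ are homologous.* $\Omega$ is simply connected, so every path in it from a point to its translate by $w$ projects to a loop freely homotopic in the annulus to the core curve. So each $K_V$ is homologous to the core.

*A cone point owns at least two lower vertices.* Let $p\in\Sigma$ have cone angle $2k\pi$. Since both chains are graphs over the horizontal axis, the up direction at a lower vertex points into $\Omega$ and the up direction at an upper vertex points out of $\Omega$. So each of the $k$ up-prongs at $p$ sits at exactly one lower vertex modulo $w$, and $p$ corresponds to exactly $k\ge 2$ lower vertices modulo $w$.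

*Two of them give a parallel pair.* Let $V\ne V'$ modulo $w$ be lower vertices representing $p$. Both $K_V$ and $K_{V'}$ go from $p$ to $p$, and both are homologous to the core. The interior of the annulus embeds in $M$ and contains their open vertical legs. If $K_V=K_{V'}$, some translate by a multiple of $w$ would carry one vertical leg in $\Omega$ to the other, hence the lower end $V$ to $V'$; this is excluded. So they are distinct, and parallel. $\square$

**Example.** Take $r=3$, $\zeta_1=\zeta_2=\zeta_3=(1,\tfrac14)$, $\zeta_0=(0,1)$, and the lower order $3,2,1$. Then $F-f=1>\tfrac34=Y$. Write $V_i=i(1,\frac14)$ and $U_i=(0,1)+V_i$, with $i$ modulo $3$. Edge $1$ identifies $U_0\sim V_2$, $U_1\sim V_0$; edge $2$ identifies $U_1\sim V_1$, $U_2\sim V_2$; edge $3$ identifies $U_2\sim V_0$, $U_0\sim V_1$. So there is one vertex. It owns three lower vertices, so its cone angle is $6\pi$, and the genus is $2$. The three L-cuts of displacement $(3,\frac34)$ that start at $V_0,V_1,V_2$ are pairwise parallel.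

**What changes in general?** If $(K,K')$ is parallel on any surface, the loop $K'K^{-1}$ has displacement $0$, so $K$ and $K'$ have the *same* displacement. On a one-strip surface, two L-cuts with the same displacement lie side by side in one annulus, and the annulus gives the homology relation for free. On another surface, an L-cut from $p$ and its copy started along another up-prong of $p$ may diverge, and nothing forces them to be homologous.

The sensible thing to try is to transport Proposition 1.1. A positive diagonal matrix, applied to all charts, takes L-cuts to L-cuts and parallel pairs to parallel pairs. The one-strip surfaces fill open sets of surfaces, and the flow $\mathrm{diag}(e^t,e^{-t})$ is ergodic. This does prove something.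

**Theorem 3.** In every connected component of every stratum of translation surfaces of genus $>1$, the set of surfaces possessing a pair of parallel L-cuts contains a dense open subset of full Masur–Veech measure.

The proof is in Section 9. The method stops at the words "full measure": ergodicity says nothing about one particular orbit, for instance a periodic one, and such an orbit need not enter the open set. We will now build surfaces, some with periodic orbits, on which the conjecture fails.

## 2. Prongs, commutators, and a sign

Suppose all cone angles of $M$ are $4\pi$, so that each singular point has two up-prongs, and suppose there are no vertical or horizontal segments between singular points. Suppose also that $M$ has a translation automorphism $T$ fixing every singular point and exchanging the two up-prongs there. An L-cut going up is then determined by its initial prong and its displacement, so the only possible partner of $K$ is $TK$. If some linear functional $E$ on $H_1(M,\Sigma)$ satisfies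
$$E(T\gamma)=-E(\gamma)\ \text{ for all }\gamma,\qquad E(K)\ne0\ \text{ for all L-cuts }K\text{ in play},$$
then $E(TK)-E(K)=-2E(K)\neq0$, and no pair is parallel.

To get many automorphisms, glue copies $P_g$ of one parallelogram, indexed by a finite group $G$, by *right* multiplication: one pair of opposite sides via $P_g\to P_{gy}$, the other via $P_g\to P_{gx}$. Left multiplication then acts by automorphisms. Walking once around a vertex, one crosses four sides and passes from $P_g$ to $P_{gx^{-1}y^{-1}xy}$. If $G$ is abelian, the commutator is trivial, every cone angle is $2\pi$, and the surface is a torus. So $G$ must be nonabelian. To get angle $4\pi$ everywhere and an automorphism fixing the vertices, we want the commutator to be a central element $z$ of order $2$. We would like $E(T_h\gamma)=\chi(h)E(\gamma)$ with $\chi(z)=-1$. A scalar character cannot do this: $z$ is a commutator, so $\chi(z)=1$. The functional should take values in a two-dimensional representation in which $z=-I$. The dihedral group of order $8$, acting on $\mathbb R^2$, has this.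

## 3. Eight parallelograms and even chains

**The group.** Let $G\subset GL_2(\mathbb Z)$ be the dihedral group of order $8$ generated by
$$x(u,v)=(v,u),\qquad y(u,v)=(u,-v).$$
Then $x^2=y^2=1$, and $xy:(u,v)\mapsto(-v,u)$. Put $z=(xy)^2=-I$, which is central, and $c=yxy$. Then $c(u,v)=(-v,-u)$, $c^2=1$, and $yc=xy$.

**The surface.** For linearly independent $\lambda_a,\lambda_b\in\mathbb R^2$ let $M(\lambda_a,\lambda_b)$ be obtained from eight copies $P_g$ $(g\in G)$ of $\{s\lambda_a+t\lambda_b:0\le s,t\le1\}$ by gluing with translations:

* side $s=1$ of $P_g$ to side $s=0$ of $P_{gy}$;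
* side $t=1$ of $P_g$ to side $t=0$ of $P_{gx}$.

**Definition (positive basis, even chain).** A basis of a lattice $\Lambda\subset\mathbb R^2$ is *positive* if $\lambda_a=(-\ell_b,h_a)$, $\lambda_b=(\ell_a,h_b)$ with $\ell_a,\ell_b,h_a,h_b>0$. An *even chain* is a sequence of positive bases $(\lambda_a^n,\lambda_b^n)_{n\in\mathbb Z}$ of $\Lambda$ such that each step $n\to n+1$ is
$$\text{(I)}\ (\lambda_a,\lambda_b)\mapsto(\lambda_a,\lambda_b+2\lambda_a)\quad\text{or}\quad\text{(II)}\ (\lambda_a,\lambda_b)\mapsto(\lambda_a+2\lambda_b,\lambda_b).$$
In coordinates, with the other two numbers unchanged,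
$$\text{(I)}\ \ell_a\mapsto\ell_a-2\ell_b,\ h_b\mapsto h_b+2h_a;\qquad\text{(II)}\ \ell_b\mapsto\ell_b-2\ell_a,\ h_a\mapsto h_a+2h_b. \tag{3.1}$$

The requirement that *all* bases, for all $n\in\mathbb Z$, stay positive is strong.

**Example (the running example).** Let $\lambda_a^0=(-1,1)$ and $\lambda_b^0=(1+\sqrt2,\sqrt2-1)$, with steps I, II alternating. Step I gives $\lambda_b^1=\lambda_b^0+2\lambda_a^0=(\sqrt2-1,\sqrt2+1)$. Step II gives $\lambda_a^2=\lambda_a^0+2\lambda_b^1=(2\sqrt2-3,\,3+2\sqrt2)$. With $A=\mathrm{diag}(3-2\sqrt2,\,3+2\sqrt2)$ we have $A\lambda_a^0=\lambda_a^2$, and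
$$A\lambda_b^0=\big((3-2\sqrt2)(1+\sqrt2),(3+2\sqrt2)(\sqrt2-1)\big)=(\sqrt2-1,\sqrt2+1)=\lambda_b^2 .$$
So $(\lambda_a^{n+2},\lambda_b^{n+2})=(A\lambda_a^n,A\lambda_b^n)$ for $n\in\mathbb Z$ defines an even chain: $A$ commutes with the steps, preserves positivity, and maps $\Lambda$ to itself because the steps are unimodular.

**Theorem 1.** If $(\lambda_a^n,\lambda_b^n)$ is an even chain, then $M=M(\lambda_a^0,\lambda_b^0)$ is a translation surface of genus $3$ with four singular points of cone angle $4\pi$, and it has no pair of parallel L-cuts. Hence the L-cut Conjecture is false.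

**Theorem 2.** (a) The surfaces of Theorem 1 form uncountably many classes modulo translation isomorphism and positive diagonal matrices. (b) Counterexamples exist in every odd genus $\ge3$.

So "dense open of full measure" in Theorem 3 cannot be improved to "every surface" in general: this fails on an uncountable set in the stratum of genus-$3$ surfaces with four cone points of angle $4\pi$. Whether every genus-$2$ surface has a parallel pair, and whether counterexamples exist in even genus, is not settled here.

Theorem 1 is proved in Sections 4 to 8, Theorem 2 at the end of Section 8.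

## 4. Corners, vertices, and automorphisms

**Corner directions.** This step fixes the local bookkeeping. Let the basis be positive, so that $\lambda_a$ points up-left and $\lambda_b$ points up-right. The parallelogram has bottom corner $0$, left corner $\lambda_a$, right corner $\lambda_b$, top corner $\lambda_a+\lambda_b$. At corner $0$ the sector runs ccw from $\lambda_b$ to $\lambda_a$; at $\lambda_a$ from $-\lambda_a$ to $\lambda_b$; at $\lambda_b$ from $\lambda_a$ to $-\lambda_b$; at the top from $-\lambda_b$ to $-\lambda_a$. So among the four axis directions, the corners $0$, $\lambda_a$, $\lambda_b$, $\lambda_a+\lambda_b$ contain exactly up, right, left, down respectively.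

Let $\alpha_g$ be the side $t=0$ of $P_g$, directed from $0$ to $\lambda_a$, and $\beta_g$ the side $s=0$, directed from $0$ to $\lambda_b$. By the gluing, side $s=1$ of $P_g$ is $\beta_{gy}$ and side $t=1$ is $\alpha_{gx}$. Let $u_g$ be the up-prong at corner $0$ of $P_g$, and let $r_g$ be the right-prong at corner $\lambda_a$ of $P_{gy}$. (The shift by $y$ makes the rules short.)

**Turning rules.**

* (R1) *Turning ccw from $r_g$, one meets $\beta_g$, then $u_g$, then $\alpha_g$.* Inside $P_{gy}$ one turns from right to $\lambda_b$, which is side $s=1$ of $P_{gy}$, namely $\beta_{gyy}=\beta_g$. Crossing it, one enters $P_g$ at corner $0$, and there meets $u_g$ and then $\alpha_g$.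
* (R2) *At the end of $\alpha_g$, turning ccw from $\alpha_g$ into $P_g$, the first right-prong is $r_{gy}$.* The end is corner $\lambda_a$ of $P_g=P_{(gy)y}$; the sector runs from $-\lambda_a$ through right.
* (R3) *At the end of $\beta_g$, turning ccw from $\beta_g$, the first right-prong is $r_{gc}$.* The end is the top corner of $P_{gy}$, and $\beta_g$ has direction $-\lambda_b$ there. One traverses $P_{gy}$ (through down), crosses its side $t=1$, and enters $P_{gyx}$ at its corner $\lambda_a$. The right-prong there is $r_h$ with $hy=gyx$, so $h=gyxy=gc$.

**Vertices and genus.** Turn ccw from $u_g$. Cross $\alpha_g$ into $P_{gx}$ (at corner $\lambda_b$), then $\beta_{gx}$ into $P_{gxy}$ (top corner), then side $t=1$ into $P_{gxyx}$ (corner $\lambda_a$), then side $s=1$ into $P_{gxyxy}=P_{gz}$ (corner $0$). After an angle $2\pi$ one is at $u_{gz}$. Since $z\ne1=z^2$, each vertex has exactly the two up-prongs $u_g,u_{gz}$ and cone angle $4\pi$. There are $8/2=4$ vertices, $16$ edges and $8$ faces, so $\chi=-4$. The surface is connected because $x,y$ generate $G$. So $M$ has genus $3$, and $\Sigma$ is the set of the four vertices.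

**Symmetries.** For $h\in G$, the map $T_h:P_g\to P_{hg}$ (by translation) respects the gluings, which are right multiplications; it is a translation automorphism. Since $zg=gz$, $T_z$ fixes every vertex and exchanges its two up-prongs. Let $\iota$ rotate each $P_g$ by $\pi$ about its center. It carries the gluing of side $s=1$ of $P_g$ to side $s=0$ of $P_{gy}$ to a gluing of side $s=0$ of $P_g$ to side $s=1$ of $P_{gy}$, which is present because $gyy=g$; the same works for $x$. So $\iota$ is a well-defined homeomorphism of derivative $-I$, and maps L-cuts to L-cuts and parallel pairs to parallel pairs.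

## 5. One surface, infinitely many tilings

**Lemma 5.1 (retiling).** $M(\lambda_a,\lambda_b)=M(\lambda_a,\lambda_b+2\lambda_a)=M(\lambda_a+2\lambda_b,\lambda_b)$, compatibly with the action $T$ of $G$ and with the same set $\Sigma$.

*Proof.* Consider the same construction with arbitrary gluing data $(y,x)\in G^2$. Cut $P_g$ along the diagonal from $0$ to $\lambda_a+\lambda_b$ into $L_g=\{s\ge t\}$ and $R_g=\{t\ge s\}$. Put $Q_g=L_g\cup R_{gy}$, glued along side $s=1$ of $L_g$, which is side $s=0$ of $R_{gy}$. Placing $R_{gy}$ shifted by $\lambda_a$, we see that $Q_g$ has corners $0,\ \lambda_a,\ \lambda_a+\lambda_b,\ 2\lambda_a+\lambda_b$: it is a parallelogram with sides $\lambda_a$ and $\lambda_a+\lambda_b$.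

Opposite to the side $\alpha_g$ of $L_g$ is side $t=1$ of $R_{gy}$, beyond which lies $L_{gyx}\subset Q_{gyx}$. Opposite to the diagonal of $L_g$ is the diagonal of $R_{gy}$, beyond which lies $L_{gy}\subset Q_{gy}$. So the $Q_g$ tile the surface with sides $(\lambda_a,\lambda_a+\lambda_b)$ and gluing data $(y,yx)$. Repeating, we get sides $(\lambda_a,\lambda_b+2\lambda_a)$ and data $(y,yyx)$, which is $(y,x)$ for our $y$, since $y^2=1$. This is the reason for the factor $2$ in the chain steps. The second equality follows by exchanging the roles of $(\lambda_a,y)$ and $(\lambda_b,x)$, as $x^2=1$. Clearly $T_hQ_g=L_{hg}\cup R_{hgy}=Q_{hg}$, and the corners of the new tiles are the old vertices. $\square$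

Hence, for an even chain, **$M=M(\lambda_a^n,\lambda_b^n)$ for every $n\in\mathbb Z$**, with the same $G$-action and the same $\Sigma$. We call this the *level-$n$ tiling*; the labels $P_g,\alpha_g,\beta_g,u_g,r_g$ depend on the level. In the running example this gives $A\cdot M(\lambda_a^0,\lambda_b^0)=M(\lambda_a^2,\lambda_b^2)=M(\lambda_a^0,\lambda_b^0)$: the orbit of $M$ under $\mathrm{diag}(e^t,e^{-t})$ is periodic.

**Lemma 5.2.** For an even chain, $\Lambda$ has no nonzero vector with $X=0$ or $Y=0$.

*Proof.* Write $\lambda=m_k\lambda_a^k+n_k\lambda_b^k\neq0$ for every level $k$. Comparing coefficients, a step I from $k$ to $k+1$ gives $(m_{k+1},n_{k+1})=(m_k-2n_k,n_k)$ and a step II gives $(m_k,n_k-2m_k)$.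

Suppose $X=-m_k\ell_b+n_k\ell_a=0$. Then $m_k,n_k$ are nonzero of the same sign. Since $Y=m_kh_a+n_kh_b$ has that sign too, the sign does not depend on $k$; replacing $\lambda$ by $-\lambda$, let it be positive. Then $m_k+n_k$ is a strictly decreasing sequence of positive integers as $k\to+\infty$, which is impossible.

Suppose $Y=0$. Then $m_k,n_k$ are nonzero of opposite signs for all $k$. If step $k-1\to k$ is I, then $(m_{k-1},n_{k-1})=(m_k+2n_k,n_k)$, and since signs are still opposite, $|m_{k-1}|=|m_k|-2|n_k|$. If it is II, similarly $|n_{k-1}|=|n_k|-2|m_k|$ with $m$ unchanged. So $|m_k|+|n_k|$ strictly decreases as $k\to-\infty$, which is impossible. $\square$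

**Lemma 5.3.** Both step types occur infinitely often as $n\to+\infty$ and as $n\to-\infty$. As $n\to-\infty$, $\ell_a^n,\ell_b^n\to\infty$ and $h_a^n,h_b^n\to0$.

*Proof.* If only I occurred for large $n$, then by (3.1) $\ell_a$ would decrease by the constant $2\ell_b$ forever; II is symmetric. If only I occurred for $n\to-\infty$, then, going backwards, $h_b$ would decrease by the constant $2h_a$ forever; II is symmetric. Going backwards, a step I replaces $\ell_a$ by $\ell_a+2\ell_b$ and a step II replaces $\ell_b$ by $\ell_b+2\ell_a$. So the lengths never decrease, each is increased infinitely often, each time by at least a fixed amount, and both tend to $\infty$. Finally $\ell_ah_a+\ell_bh_b$ is the covolume of $\Lambda$, so $h_a$ and $h_b$ tend to $0$. $\square$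

**The covering of the torus.** The obvious maps $P_g\to\mathbb R^2/\Lambda$ fit together to a translation covering $\pi:M\to\mathbb R^2/\Lambda$ branched only over $0$, with $\pi^{-1}(0)=\Sigma$. So paths between singular points have displacement in $\Lambda$. By Lemma 5.2 *no vertical or horizontal segment of positive length joins singular points*. Consequently a nonconstant L-cut has $X\neq0\neq Y$. It meets $\Sigma$ only at its endpoints, since a singular point strictly inside, or at the bend, would cut off such a segment. And it is determined by its initial vertical prong and $(X,Y)$, since at every later point, the bend included, the surface is regular and the direction is prescribed.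

## 6. A cochain that changes sign

**Step 1: the only possible partner.** Suppose $(K,K')$ is parallel on $M$. Then $K,K'$ have the same displacement $(X,Y)\in\Lambda$. If it is $0$, both are constant at the same point, so $K=K'$, a contradiction. So $X\ne0\neq Y$. Applying $\iota$ if necessary, assume $Y>0$. As $K\neq K'$, they start on different up-prongs at the same vertex. These are exchanged by $T_z$, so $K'$ and $T_zK$ have the same initial prong and the same displacement. Hence $K'=T_zK$.

**Step 2: the functional.** Fix a level $n$. The vertices of the tiling are exactly $\Sigma$, so cellular homology gives $H_1(M,\Sigma;\mathbb Z)=C_1/\partial C_2$, with $C_1$ free on the edges $\alpha_g,\beta_g$. Put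
$$\alpha=(2,2),\qquad\beta=(1,0),\qquad\text{so } x\alpha=\alpha,\ y\beta=\beta,$$
and define
$$e(\alpha_g)=g\alpha,\qquad e(\beta_g)=g\beta. \tag{6.1}$$
The boundary of $P_g$ is $\alpha_g+\beta_{gy}-\alpha_{gx}-\beta_g$, and on it $e$ equals $g(\alpha+y\beta-x\alpha-\beta)=0$. So $e$ is a homomorphism $H_1(M,\Sigma;\mathbb Z)\to\mathbb R^2$. Since $T_h\alpha_g=\alpha_{hg}$ and $T_h\beta_g=\beta_{hg}$,
$$e(T_h\gamma)=h\,e(\gamma). \tag{6.2}$$

**Step 3: the reduction.** If $K$ and $K'=T_zK$ are parallel, then $[K']-[K]=0$ in $H_1(M,\Sigma)$, so $0=e(T_zK)-e(K)=-2e(K)$. Theorem 1 therefore follows from the following claim.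

**Claim 6.1.** For every L-cut $K$ with displacement $(X,Y)$, $Y>0$, $X\neq0$, there is a level $n$ whose cochain $e$ satisfies $e(K)\neq0$.

The level may depend on $K$, and this is the use of the infinitely many tilings. At a fixed level, the computation of $e(K)$ below works by comparing $K$ with lattice points in a vertical strip of width $\ell_a+\ell_b$, and it does not reach an L-cut whose horizontal leg is longer than this. As $n\to-\infty$ the strip becomes as wide as we like.

**Step 4: choice of the level.** By Lemma 5.3 we can choose $n$ so that
$$\text{step } n\to n+1\text{ is of type I},\qquad |X|<\ell_a,\qquad h_b<Y\qquad\text{at level } n. \tag{6.3}$$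
$K$ starts along some $u_g$; replacing $K$ by $T_{g^{-1}}K$ changes $e(K)$ by an invertible matrix, so we may assume that $K$ starts along $u_1$, where $1\in G$ is the identity. From here to the end of Section 8, the level is this $n$ unless another is indicated, and $\lambda=(X,Y)\in\Lambda$.

## 7. Pushing an L-cut onto the edges of the tiling

To evaluate $e(K)$ we must write $K$, up to homology, as a sum of edges.

**Lemma 7.1 (lifting).** Let $\Delta\subset\mathbb R^2$ be a compact convex polygon with nonempty interior such that $\Delta\cap\Lambda=\{p,q\}$, where $p\ne q$ are vertices of $\Delta$. Let $\gamma$ be a path in $\Delta$ from $p$ to $q$ that meets $\{p,q\}$ only at its ends. Let $C$ be a path in $M$ between points of $\Sigma$ with $\pi\circ C=\gamma\bmod\Lambda$. Then there is a continuous map $\varphi:\Delta\to M$, a local translation off $\{p,q\}$, with $\varphi\circ\gamma=C$. In particular $C$ is homotopic rel endpoints to $\varphi([p,q])$, and $\varphi$ maps the corner sector of $\Delta$ at $p$ (at $q$) isometrically to a sector at the start (end) of $C$ containing the initial (final) germ of $C$.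

*Proof.* Removing extreme points from a convex set leaves a convex set, so $\Delta^\circ=\Delta\setminus\{p,q\}$ is simply connected, and it is disjoint from $\Lambda$. Hence $\Delta^\circ\to(\mathbb R^2/\Lambda)\setminus\{0\}$ lifts through the unbranched covering $M\setminus\Sigma\to(\mathbb R^2/\Lambda)\setminus\{0\}$, and the lift $\varphi$ can be chosen to agree with $C$ at one interior parameter. By uniqueness of path lifting, $\varphi\circ\gamma=C$ at all interior parameters.

Next, the corners. The preimage in $M$ of a small punctured disc about $0$ is a disjoint union of punctured neighborhoods of the points of $\Sigma$. The part of $\Delta^\circ$ in a small disc about $p$ is convex, so connected, and $\varphi$ maps it into one of these neighborhoods; that one contains $C$ near its start. So $\varphi$ extends continuously by sending $p$ to the start of $C$, and the corner sector maps to a sector there. The same applies at $q$. Finally, the straight-line homotopy in $\Delta$ from $\gamma$ to $[p,q]$, composed with $\varphi$, is the required homotopy. $\square$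

**The sequence of lattice points.** Let
$$S=\{\mu\in\Lambda:-(\ell_a+\ell_b)<X(\mu)\le0\}.$$
By Lemma 5.2 distinct elements of $\Lambda$ have distinct $Y$, and only finitely many elements of $S$ have $Y$ in a given bounded interval. Let $0=\lambda_0,\lambda_1,\lambda_2,\dots$ be the elements of $S$ with $Y\ge0$, in order of increasing $Y$. The next lemma shows that each has a successor, so the sequence is infinite.

**Lemma 7.2.** If $-X(\lambda_j)<\ell_a$, then $\lambda_{j+1}=\lambda_j+\lambda_a$ (letter $a$). Otherwise $\lambda_{j+1}=\lambda_j+\lambda_b$ (letter $b$).

*Proof.* Let $\delta=m\lambda_a+k\lambda_b$ be a difference of two elements of $S$ with $Y(\delta)>0$. Then $|X(\delta)|=|-m\ell_b+k\ell_a|<\ell_a+\ell_b$. If $m,k$ had strictly opposite signs, the left side would be $|m|\ell_b+|k|\ell_a\ge\ell_a+\ell_b$. So they do not, and $Y(\delta)>0$ forces $m,k\ge0$, not both $0$.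

Let $-X(\lambda_j)<\ell_a$. Then $X(\lambda_j+\lambda_a)=X(\lambda_j)-\ell_b$ lies in $(-(\ell_a+\ell_b),0]$, so $\lambda_j+\lambda_a\in S$. Suppose $\lambda_j+\delta\in S$ with $0<Y(\delta)<Y(\lambda_a)$. Then $\delta$ and $\lambda_a-\delta$ are both differences of elements of $S$ with positive $Y$, so each has nonnegative integer coefficients with sum at least $1$. But they add up to $\lambda_a$, whose coefficient sum is $1$: impossible. If $-X(\lambda_j)\ge\ell_a$, then $X(\lambda_j)+\ell_a\in(-(\ell_a+\ell_b),0]$, so $\lambda_j+\lambda_b\in S$, and the same argument applies with $\lambda_b$. $\square$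

Let $W=W^{(n)}=w_1w_2\cdots$ be the resulting infinite word in the letters $a,b$. For finite words put $\rho(a)=y$, $\rho(b)=c$, extended multiplicatively, and
$$D(\emptyset)=0,\quad D(a)=\alpha,\quad D(b)=\beta,\quad D(uv)=D(u)+\rho(u)D(v). \tag{7.1}$$
Equivalently $D(w_1\cdots w_m)=\sum_{j=1}^m\rho(w_1\cdots w_{j-1})D(w_j)$.

**Lemma 7.3.** (i) If $X<0$, then $e(K)=D(w)$ for some nonempty prefix $w$ of $W$. (ii) If $X>0$, then $e(K)=D(w)+\rho(w)\beta$ for some nonempty prefix $w$ of $W$.

*Proof of (i).* Develop $K$ in the plane as $(0,0)\to(0,Y)\to(X,Y)$.

**Cutting $K$ into pieces.** Since $-\ell_a<X<0$ and $Y>0$, we have $\lambda=\lambda_m$ for some $m\ge1$. For $0\le j\le m$ let $m_j$ be the point of the vertical leg of $K$ at height $Y(\lambda_j)$. Let $H_j$ be the horizontal segment of $M$ going left from $m_j$ by $|X(\lambda_j)|$. We check that it exists for $j\ge1$. The point $m_j$ is regular, and $X(\lambda_j)<0$ by Lemma 5.2. Going left from $m_j$ one meets no singular point before distance $|X(\lambda_j)|$: such a point would develop to an element of $\Lambda$ different from $\lambda_j$ and at the same height. At distance $|X(\lambda_j)|$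 one reaches a point over $0$. So $H_j$ is well defined, ends at a vertex $v_j$, and meets $\Sigma$ nowhere else. $H_0$ is trivial, and $H_m$ is the horizontal leg of $K$.

Let $K_j$ go from $v_{j-1}$ along $H_{j-1}^{-1}$ to $m_{j-1}$, up to $m_j$, and along $H_j$ to $v_j$. Cancelling $H_jH_j^{-1}$, we see that $K$ is homologous to $\sum_{j=1}^mK_j$ in $H_1(M,\Sigma)$. For $j\ge2$, $K_j$ leaves $v_{j-1}$ along a right-prong. Each $K_j$ ends by moving left into $v_j$; the right-prong at $v_j$ on which it comes in is said to be the prong along which it *arrives*, and $K_{j+1}$ leaves along it.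

**What each piece is.** We show:

* if $w_j=a$ and $K_j$ leaves along $r_g$, then $K_j$ is homotopic rel endpoints to $\alpha_g$ and arrives along $r_{gy}$;
* if $w_j=b$ and $K_j$ leaves along $r_g$, then $K_j$ is homotopic rel endpoints to $\beta_g$ and arrives along $r_{gc}$;
* for $j=1$: $K_1$ leaves along $u_1$, $w_1=a$, and the conclusion of the first statement holds with $g=1$.

Here $w_1=a$ because $-X(\lambda_0)=0<\ell_a$.

*Letter $a$.* Put $v_{j-1}$ at the origin and $d=-X(\lambda_{j-1})\in[0,\ell_a)$, with $d=0$ if and only if $j=1$. Then $K_j$ develops to
$$(0,0)\to(d,0)\to(d,h_a)\to(-\ell_b,h_a).$$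
Let $\Delta$ be the convex polygon with these vertices, a trapezoid, or a triangle if $d=0$. Suppose $m'\lambda_a+k\lambda_b\in\Delta$, so $0\le Y\le h_a$ and $-\ell_b\le X<\ell_a$. Strictly opposite signs of $m',k$ give $|X|\ge\ell_a+\ell_b$, impossible. Both $\le0$, not both $0$, gives $Y<0$. Both $\ge1$ gives $Y>h_a$. The case $k=0$, $m'\ge2$ gives $Y>h_a$. The case $m'=0$, $k\ge1$ gives $X\ge\ell_a$. So $\Delta\cap\Lambda=\{0,\lambda_a\}$, both vertices of $\Delta$.

By Lemma 7.1, $K_j$ is homotopic rel endpoints to the lift of the edge $0\to\lambda_a$ of $\Delta$. That lift leaves $v_{j-1}$ in the direction reached from $r_g$ (from $u_1$ if $j=1$) by turning ccw through the corner sector of $\Delta$, of angle less than $\pi$, to direction $\lambda_a$. By (R1) this is $\alpha_g$. At the corner $\lambda_a$, the sector of $\Delta$ runs ccw from $-\lambda_a$ to right, and the right side carries the final germ of $K_j$. By (R2) the arrival prong is $r_{gy}$.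

*Letter $b$.* Now $j\ge2$ and $\ell_a\le d=-X(\lambda_{j-1})<\ell_a+\ell_b$. Moreover $d\neq\ell_a$, since otherwise $X(\lambda_j)=0$ with $\lambda_j\ne0$, against Lemma 5.2. So $K_j$ develops to
$$(0,0)\to(d,0)\to(d,h_b)\to(\ell_a,h_b),$$
the boundary of a convex trapezoid minus the edge $[0,\lambda_b]$. Let a lattice point $m'\lambda_a+k\lambda_b$ satisfy
$$0\le Y\le h_b,\qquad0\le X<\ell_a+\ell_b. \tag{7.2}$$
Strictly opposite signs give $|X|\ge\ell_a+\ell_b$. Both $\le0$, not both $0$, gives $Y<0$. Both $\ge1$, or $m'=0$ and $k\ge2$, gives $Y>h_b$. The case $k=0$, $m'\ge1$ gives $X<0$. So only $0$ and $\lambda_b$ satisfy (7.2), and Lemma 7.1 applies. Turning ccw from $r_g$ to direction $\lambda_b$ inside the corner sector, one reaches $\beta_g$ by (R1); so $K_j$ is homotopic rel endpoints to $\beta_g$. At $\lambda_b$ the sector of the trapezoid runs ccw from $-\lambda_b$ through down to right, so by (R3) the arrival prong is $r_{gc}$.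

**Summing up.** By induction, for $j\ge2$, $K_j$ leaves along $r_g$ with $g=\rho(w_1\cdots w_{j-1})$; for $j=1$ the element is $g=1$. By (6.1), $e(K)=\sum_j\rho(w_1\cdots w_{j-1})D(w_j)=D(w_1\cdots w_m)$.

*Proof of (ii).* Here $0<X<\ell_a$ and $Y>h_b$ by (6.3). So $\lambda-\lambda_b$ has $X$-coordinate in $(-\ell_a,0)$ and positive $Y$-coordinate; thus $\lambda-\lambda_b=\lambda_m$ with $m\ge1$. The points $m_j$, $1\le j\le m$, lie inside the vertical leg, since $Y(\lambda_m)=Y-h_b<Y$. As in (i), $K$ is homologous to $K_1+\dots+K_m+K_*$. Here $K_*$ leaves $v_m$ along $r_g$ with $g=\rho(w_1\cdots w_m)$, runs along $H_m^{-1}$ to $m_m$, goes up by $h_b$, and then follows the horizontal leg of $K$ to the right. With $d=-X(\lambda_m)=\ell_a-X\in(0,\ell_a)$ it develops to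
$$(0,0)\to(d,0)\to(d,h_b)\to(\ell_a,h_b).$$
This lies in the rectangle $[0,\ell_a]\times[0,h_b]$, whose only lattice points are its corners $0,\lambda_b$ by the check of (7.2). By Lemma 7.1, $K_*$ is homotopic rel endpoints to the lift of the diagonal, which leaves $v_m$ in the direction reached from $r_g$ by turning ccw inside the rectangle to $\lambda_b$. By (R1) it is $\beta_g$. Hence $e(K)=D(w_1\cdots w_m)+\rho(w_1\cdots w_m)\beta$. $\square$

**By hand, in the running example at level $0$.** Here $\ell_a=1+\sqrt2$, $\ell_b=1$, and step $0\to1$ is I. Write $\theta_j=-X(\lambda_j)$, so $\theta\mapsto\theta+1$ with letter $a$ when $\theta<1+\sqrt2$, and $\theta\mapsto\theta-1-\sqrt2$ with letter $b$ otherwise.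

| $j$ | $w_1\cdots w_j$ | $\theta_j$ | $\rho$ | $D$ |
|---|---|---|---|---|
| 1 | $a$ | $1$ | $y$ | $(2,2)$ |
| 2 | $aa$ | $2$ | $1$ | $(4,0)$ |
| 3 | $aaa$ | $3$ | $y$ | $(6,2)$ |
| 4 | $aaab$ | $2-\sqrt2$ | $xy$ | $(7,2)$ |
| 5 | $aaaba$ | $3-\sqrt2$ | $x$ | $(5,4)$ |
| 6 | $aaabaa$ | $4-\sqrt2$ | $xy$ | $(7,6)$ |
| 7 | $aaabaab$ | $3-2\sqrt2$ | $y$ | $(7,7)$ |

So an L-cut from $u_1$ with displacement $\lambda_2=2\lambda_a$ has $e=(4,0)$, and one with displacement $\lambda_1+\lambda_b=(\sqrt2,\sqrt2)$ has $e=(2,2)+y\beta=(3,2)$. The values of $D$ do not grow monotonically, but the first coordinate stays at least $2$. We must prove this for all prefixes. The word $W$ is infinite, so we need its structure.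

## 8. Substitutions and boxes

**Lemma 8.1.** At every level $n$, $W^{(n)}=\tau(W^{(n+1)})$, where $\tau:a\mapsto a,\ b\mapsto aab$ if step $n\to n+1$ is I, and $\tau:a\mapsto abb,\ b\mapsto b$ if it is II. All $W^{(n)}$ begin with $a$.

*Proof.* The last statement holds because $-X(\lambda_0)=0<\ell_a$. By Lemma 7.2, $W^{(n)}$ is produced from the point $0$ by a deterministic rule on points of $S^{(n)}$, written with $\theta=-X\in[0,\ell_a+\ell_b)$: if $\theta<\ell_a$, write $a$ and add $\lambda_a$ (so $\theta\mapsto\theta+\ell_b$); otherwise write $b$ and add $\lambda_b$ (so $\theta\mapsto\theta-\ell_a$). The same holds at level $n+1$ with primed quantities, and $S^{(n+1)}\subset S^{(n)}$ because $\ell_a'+\ell_b'<\ell_a+\ell_b$. We show: *if the level-$(n+1)$ rule, applied to a point of $S^{(n+1)}$, writes the letter $l$ and leads to $\mu$, then the level-$n$ rule, started at the same point, writes $\tau(l)$ and then is at $\mu$.* Both start at $0$, so induction gives the lemma.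

*Step I.* Here $\ell_a'=\ell_a-2\ell_b$, $\ell_b'=\ell_b$, so $\theta\in[0,\ell_a-\ell_b)$. If $\theta<\ell_a'$, level $n+1$ writes $a$ and adds $\lambda_a'=\lambda_a$; as $\theta<\ell_a$, so does level $n$. If $\theta\ge\ell_a'$, level $n+1$ writes $b$ and adds $\lambda_b'$. At level $n$: $\theta<\ell_a$ gives $a$; $\theta+\ell_b<\ell_a$ gives $a$; $\theta+2\ell_b\ge\ell_a$ gives $b$. The total is $2\lambda_a+\lambda_b=\lambda_b'$, with word $aab$.

*Step II.* Here $\ell_b'=\ell_b-2\ell_a>0$, $\ell_a'=\ell_a$, so $\theta\in[0,\ell_b-\ell_a)$. If $\theta<\ell_a$, level $n+1$ writes $a$ and adds $\lambda_a'$. At level $n$: first $a$; then $\theta+\ell_b\ge\ell_a$ gives $b$; then $\theta+\ell_b-\ell_a\ge\ell_b-\ell_a>\ell_a$ gives $b$. The total is $\lambda_a+2\lambda_b=\lambda_a'$, with word $abb$. If $\theta\ge\ell_a$, both levels write $b$ and add $\lambda_b'=\lambda_b$. $\square$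

In the running example, $W^{(1)}=abbab\cdots$, and $\tau$ of it is $a\cdot aab\cdot aab\cdot a\cdot aab\cdots$, in agreement with the table.

**Building blocks.** Return to the level $n$ chosen in (6.3). Let $a_0=a$, $b_0=b$, and for $k\ge0$
$$(a_{k+1},b_{k+1})=\begin{cases}(a_k,\ a_ka_kb_k)&\text{if step }n+k\to n+k+1\text{ is I},\\(a_kb_kb_k,\ b_k)&\text{if it is II}.\end{cases}$$
If $\tau_i$ is the substitution of step $n+i\to n+i+1$, then $a_k=\tau_0\cdots\tau_{k-1}(a)$ and $b_k=\tau_0\cdots\tau_{k-1}(b)$. By Lemma 8.1, $W^{(n)}=\tau_0\cdots\tau_{k-1}(W^{(n+k)})$ begins with $a_k$ for every $k$. Type II occurs infinitely often, so $|a_k|\to\infty$. Hence *every nonempty prefix of $W^{(n)}$ is a prefix of some $a_k$*.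

**Lemma 8.2.** For all $k\ge0$: $\rho(a_k)=y$, $\rho(b_k)=c$, $D(a_k)=(p_k,p_k)$, $D(b_k)=(q_k,0)$, where $p_0=2$, $q_0=1$, and the recursion is $(p,q)\mapsto(p,2p+q)$ for a step I and $(p,q)\mapsto(p+q,q)$ for a step II. Moreover:

1. prefixes $u$ of $a_k$ satisfy $D(u)\in[0,p_k]^2$, and prefixes $u$ of $b_k$ satisfy $D(u)\in[0,q_k]\times[0,p_k]$;
2. nonempty prefixes $u$ of $a_k$ have first coordinate $D(u)_1\ge2$.

Prefixes include the full word and, in (1), the empty word.

*Proof.* For $k=0$: $D(a)=(2,2)$, $D(b)=(1,0)$, and (1) and (2) are clear. Pass from $k$ to $k+1$, writing $p=p_k$, $q=q_k$.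

*Type I.* $\rho(a_ka_kb_k)=yyc=c$, and
$$D(a_ka_kb_k)=(p,p)+y(p,p)+(q,0)=(p,p)+(p,-p)+(q,0)=(2p+q,0).$$
A prefix of $a_ka_kb_k$ is $u$, $a_ku$ or $a_ka_ku'$ with $u$ a prefix of $a_k$ and $u'$ of $b_k$. So its $D$ lies in
$$[0,p]^2\ \cup\ \big((p,p)+y[0,p]^2\big)\ \cup\ \big((2p,0)+[0,q]\times[0,p]\big)\subset[0,2p+q]\times[0,p];$$
the middle box is $[p,2p]\times[0,p]$. The word $a_{k+1}=a_k$ and the number $p_{k+1}=p$ are unchanged.

*Type II.* $\rho(a_kb_kb_k)=yc^2=y$. Since $yc=xy:(u,v)\mapsto(-v,u)$,
$$D(a_kb_k)=(p,p)+y(q,0)=(p+q,p),\qquad D(a_kb_kb_k)=(p+q,p)+(0,q)=(p+q,p+q).$$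
Prefixes of $a_kb_kb_k$ have $D$ in $[0,p]^2$, in $(p,p)+y([0,q]\times[0,p])$, or in $(p+q,p)+yc([0,q]\times[0,p])$. Computing the boxes, this is
$$[0,p]^2\ \cup\ \big([p,p+q]\times[0,p]\big)\ \cup\ \big([q,p+q]\times[p,p+q]\big)\subset[0,p+q]^2. \tag{8.1}$$
For $b_{k+1}=b_k$, use $[0,q]\times[0,p]\subset[0,q]\times[0,p+q]$. This proves (1).

*Part (2).* By (6.3) the first step is I, so $a_1=a$ and $q_1=2\cdot2+1=5$. Since $p_k$ and $q_k$ never decrease, $p_k\ge2$ always and $q_k\ge5$ for $k\ge1$. Only type II steps, which have $k\ge1$, change $a_k$. A prefix of $a_kb_kb_k$ that is not a prefix of $a_k$ lies, by (8.1), in one of the last two boxes, so its first coordinate is at least $\min(p_k,q_k)\ge2$. Induct from $a_0=a_1=a$ with $D(a)_1=2$. $\square$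

The requirement in (6.3) that the first step be I is used exactly here: were the first step II, the boxes (8.1) with $q=1$ would only give first coordinate $\ge1$, which is not enough for the next line when $X>0$.

**End of the proof of Theorem 1.** If $X<0$, Lemmas 7.3(i) and 8.2(2) give $e(K)_1=D(w)_1\ge2$. If $X>0$, then $|\rho(w)\beta|=1$, so Lemmas 7.3(ii) and 8.2(2) give $e(K)_1\ge2-1=1$. In both cases $e(K)\ne0$, which is Claim 6.1. With Section 4 for the genus and cone angles, and the running example for the existence of an even chain, Theorem 1 is proved. $\blacksquare$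

The result does not depend on how one interprets passing through singular points: on $M$ no L-cut does so except at its ends. Since $e$ takes values in a real vector space, parallelism with rational coefficients is excluded as well.

**Proof of Theorem 2(a).** Let $\omega\in\{\mathrm I,\mathrm{II}\}^{\mathbb Z}$ contain both symbols infinitely often in each direction.

**Step 1: an even chain with step sequence $\omega$ exists.** *Lengths.* By (3.1) the steps act linearly on $(\ell_a,\ell_b)$, and the inverse steps have nonnegative invertible matrices $B_n$, with $\ell^n=B_n\ell^{n+1}$. Let $\mathcal Q$ be the closed quadrant. The level-$0$ vectors for which levels $0,\dots,N$ all lie in $\mathcal Q$ form $B_0\cdots B_{N-1}\mathcal Q$. These cones are nested, nonzero and projectively compact, so some nonzero $\ell^0$ gives $\ell^n\in\mathcal Q$ for all $n\ge0$; for $n\le0$ also $\ell^n\in\mathcal Q$, as the $B_n$ are nonnegative. All $\ell^n\neq0$ by invertibility. If $\ell_a^n=0$, then $\ell_b^n>0$; steps II leave the pair unchanged, and the next step I would give $\ell_a=-2\ell_b<0$. If $\ell_b^n=0$, then $\ell_a^n>0$; steps I leave the pair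 unchanged, and the next step II would give $\ell_b=-2\ell_a<0$. So all $\ell_a^n,\ell_b^n>0$.

*Heights.* Forward steps act on $(h_a,h_b)$ by nonnegative invertible matrices; inverse steps are $h_b\mapsto h_b-2h_a$ (I) and $h_a\mapsto h_a-2h_b$ (II). The same argument with time reversed gives a nonzero solution with $h^n\in\mathcal Q$ for all $n$. If $h_a^n=0$, then $h_b^n>0$; going backwards, steps I leave the pair unchanged and the first step II gives $h_a=-2h_b<0$, a contradiction. The case $h_b^n=0$ is symmetric. So all $h_a^n,h_b^n>0$.

Put $\lambda_a^n=(-\ell_b^n,h_a^n)$, $\lambda_b^n=(\ell_a^n,h_b^n)$. They are independent since $\ell_ah_a+\ell_bh_b>0$, and they satisfy the step relations, which are unimodular. So all are positive bases of one lattice and form an even chain.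

**Step 2: the level-$0$ basis determines $\omega$.** A step I from level $n$ requires $\ell_a>2\ell_b$, a step II requires $\ell_b>2\ell_a$. A step I arriving at level $n$ requires $h_b>2h_a$ there, a step II requires $h_a>2h_b$. So each basis determines the next and the previous step, hence the next and the previous basis. A lattice has countably many bases, so each lattice carries even chains with at most countably many step sequences.

**Step 3: counting.** The surface $M$ determines $\Lambda$, because $\Lambda$ is the group of displacements of classes in $H_1(M,\Sigma)$: these lie in $\Lambda$, and $\alpha_g,\beta_g$ have displacements $\lambda_a,\lambda_b$. Suppose the surfaces $M,M'$ of chains with step sequences $\omega,\omega'$ are equivalent through a positive diagonal matrix $A$. Then $A\Lambda=\Lambda'$, and $A$ maps the chain of $M$ to an even chain of $\Lambda'$ with step sequence $\omega$. So each equivalence class involves at most countably many $\omega$. There are uncountably many $\omega$, so there are uncountably many classes. $\blacksquare$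

**Proof of Theorem 2(b).** Let $M$ be as in Theorem 1, and let $\pi:\tilde M\to M$ be a connected *unbranched* covering of degree $m\ge1$ (for example cyclic, from a surjection $H_1(M;\mathbb Z)\to\mathbb Z/m$), with the pulled-back structure. Then $\chi(\tilde M)=-4m$, so $\tilde M$ has genus $2m+1$, and $\tilde M_{\rm sing}=\pi^{-1}(\Sigma)$ with all cone angles $4\pi$. Suppose $(\tilde K,\tilde K')$ were parallel in $\tilde M$. Then $\pi\tilde K,\pi\tilde K'$ are L-cuts in $M$ with the same endpoints and null-homologous difference. They are distinct by uniqueness of path lifting, since $\tilde K\ne\tilde K'$ start at the same point. So they would be parallel in $M$, contradicting Theorem 1. As $m$ varies, $2m+1$ runs through all odd numbers $\ge3$. $\blacksquare$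

## 9. One-cylinder surfaces and the diagonal flow

We now prove Theorem 3. Let $\mathcal C$ be a connected component of a stratum of genus $>1$, with all cone angles $2\pi k$, $k\ge2$. Two published theorems are used.

* (Z) $\mathcal C$ contains a surface $M_0$ that is the closure of a single horizontal cylinder (A. Zorich, *Explicit Jenkins–Strebel representatives of all strata of abelian and quadratic differentials*, J. Mod. Dyn. 2 (2008)).
* (MV) The Masur–Veech measure on the unit-area locus of $\mathcal C$ is finite and positive on nonempty open sets, and the action of $\mathrm{diag}(e^t,e^{-t})$ on this locus is ergodic (H. Masur, Ann. of Math. 115 (1982); W. Veech, Ann. of Math. 115 (1982); for all components of all strata see also W. Veech, *The Teichmüller geodesic flow*, Ann. of Math. 124 (1986)).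

**Step 1: coordinates near $M_0$.** The purpose is to recognize one-strip surfaces as an open set. Cut the cylinder of $M_0$ along a segment $\zeta_0^0$ from a vertex of its lower boundary to a vertex of its upper boundary. Then $M_0$ is a parallelogram with left and right sides $\zeta_0^0$, upper side subdivided from left to right into horizontal vectors $\zeta_1^0,\dots,\zeta_r^0$ pointing right, and lower side into $\zeta^0_{\sigma(1)},\dots,\zeta^0_{\sigma(r)}$ for a permutation $\sigma$; edges with equal labels are glued. There is one face, there are $r+1$ edges and $|\Sigma|$ vertices, so $r+1=2g+|\Sigma|-1$. The boundary of the face is zero as a chain, because each edge occurs once in each direction. Hence the $r+1$ edges form a basis of $H_1(M_0,\Sigma;\mathbb Z)$, and their displacements $\zeta=(\zeta_0,\dots,\zeta_r)$ are local period coordinates of $\mathcal C$.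

**Step 2: an open set with parallel pairs.** Consider the nonempty open set $U$ of $\zeta$ sufficiently close to $\zeta^0$ with $\zeta_j\in(0,\infty)^2$ for all $j\ge1$. These define surfaces in $\mathcal C$ glued from the polygon with lower chain $\zeta_{\sigma(1)},\dots,\zeta_{\sigma(r)}$ starting at $0$ and upper chain $\zeta_1,\dots,\zeta_r$ starting at $\zeta_0$. Extending the chains $w$-periodically, $w=\sum_{j\ge1}\zeta_j=(X,Y)$, gives exactly the strip construction of Section 1: the polygon is a fundamental domain of $\Omega$ modulo $w$.

Condition (1.1) holds if $\zeta$ is close enough to $\zeta^0$: there $f$ is uniformly close to $0$ on a period, $F$ is uniformly close to the height of the cylinder of $M_0$, and $Y$ is close to $0$; the difference $F-f$ is $X$-periodic. The vertex condition holds too. In $M_0$, a singular point $p$ of cone angle $2\pi k$ has $k$ upper half-discs, each lying in the unique cylinder along its lower boundary, so $p$ corresponds to $k\ge2$ lower vertices modulo $w$. Which vertices are identified depends only on the gluing combinatorics, so this persists on $U$, and for $\zeta\in U$ the cone angle is $2\pi$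 times the number of lower vertices, as in Proposition 1.1. By that proposition, every surface in $U$ has a pair of parallel L-cuts.

**Step 3: propagation.** Having a parallel pair is invariant under positive diagonal matrices, in particular under rescaling and under $\mathrm{diag}(e^t,e^{-t})$. The union of all images of $U$ under positive diagonal matrices is open, and all its surfaces have parallel pairs. Its trace on the unit-area locus of $\mathcal C$ is nonempty, open and flow-invariant. It has positive measure, so by ergodicity it has full measure. Full measure implies dense, because nonempty open sets have positive measure. Passing from the unit-area locus back to $\mathcal C$ by rescaling proves Theorem 3. $\blacksquare$
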